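# Infinite maximal antichains in finite powers of $P(\omega)/\mathrm{Fin}$

## A first guess: more coordinates, smaller antichains

Two elements of a product of partial orders are already incompatible if they clash in a single coordinate. So with more coordinates there are more ways to be incompatible, and the first guess is that with more coordinates a maximal antichain can be assembled from fewer pieces. Let us fix the terms and test the guess.

Let $\mathbb P=\langle P,\le\rangle$ be a partial order. Elements $p,q$ are *compatible* if some $r\in P$ satisfies $r\le p$ and $r\le q$; otherwise they are *incompatible*. An *antichain* is a set of pairwise incompatible elements. It is *maximal* if every element of $P$ is compatible with some member of it. If $\mathbb P$ has infinite antichains, $\mathfrak a(\mathbb P)$ denotes the least cardinality of an **infinite** maximal antichain. The word "infinite" is essential: if $\mathbb P$ has a largest element $1$, then $\{1\}$ is a maximal antichain of size one.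

For a Boolean algebra $\mathbb A$ put $\mathbb A^+=\mathbb A\setminus\{0\}$. In $\mathbb A^+$, $a$ and $b$ are compatible iff $a\wedge b\neq 0$. Products and powers carry the coordinatewise order, so two elements of a product of such orders are compatible iff their meets are nonzero in every coordinate.

Our main order is $(P(\omega)/\mathrm{Fin})^+$: infinite subsets of $\omega$ modulo finite sets, with $[A]\le[B]$ iff $A\setminus B$ is finite. Write $A\subseteq^*B$ for "$A\setminus B$ is finite". Classes $[A],[B]$ are compatible iff $A\cap B$ is infinite. The number $\mathfrak a=\mathfrak a((P(\omega)/\mathrm{Fin})^+)$ is the almost-disjointness number, and for $1\le n<\omega$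
$$\mathfrak a_n=\mathfrak a\big(((P(\omega)/\mathrm{Fin})^+)^n\big),\qquad \mathfrak a_1=\mathfrak a .$$
The numbers $\mathfrak a_n$ are due to Spinas, who proved $\mathfrak b\le\cdots\le\mathfrak a_3\le\mathfrak a_2\le\mathfrak a_1=\mathfrak a$, where $\mathfrak b$ is the unbounding number, and also the consistency of $\mathfrak b<\mathfrak a_n$ for all $n\in\mathbb N$. The preprint "The Minimal Size Of Infinite Maximal Antichains In Direct Products Of Partial Orders" raises the problem of this lecture: is $\mathfrak a_2<\mathfrak a$ consistent with ZFC? In models of $\mathfrak b=\mathfrak a$ (for instance under CH or MA) all the $\mathfrak a_n$ coincide, so a positive answer would need a different kind of model.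

**The guess is right for infinitely many coordinates.** Let $\mathbb A$ be any Boolean algebra with an element $d\ne 0,1$. In the full power $(\mathbb A^+)^\omega$ put
$$e_k=(\underbrace{d,\dots,d}_{k},\,\neg d,\,1,1,\dots)\quad(k<\omega),\qquad e_\infty=(d,d,d,\dots).$$
For $k<l\le\infty$, coordinate $k$ of $e_k$ is $\neg d$ and coordinate $k$ of $e_l$ is $d$, so the two are incompatible. For maximality, let $p\in(\mathbb A^+)^\omega$. If there is a least $k$ with $p_k\wedge\neg d\neq0$, then $p_j\le d$ for $j<k$; hence $p$ meets $e_k$ in every coordinate: in $p_j$ for $j\neq k$ and in $p_k\wedge\neg d$ for $j=k$. If there is no such $k$, then $p\le e_\infty$. So this is a countably infinite maximal antichain and $\mathfrak a((\mathbb A^+)^\omega)=\omega$; in particular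
$$\mathfrak a\big(((P(\omega)/\mathrm{Fin})^+)^\omega\big)=\omega. \tag{1}$$
In the finite-support power (all but finitely many coordinates equal to $1$) the set $\{e_k:k<\omega\}$ is already maximal, because every $p$ has $p_k=1$ for some $k$, so a least $k$ as above exists.

Now cut this antichain down to two coordinates. What remains is $(\neg d,1),(d,\neg d),(d,d)$: a maximal antichain, but a finite one, so it does not count. The same happens for every finite $n$: one gets $n+1$ elements. So the evidence from infinite powers says nothing about $\mathfrak a_2$, and we shall prove that for finite powers the guess is wrong: ZFC proves $\mathfrak a_n=\mathfrak a$ for all $1\le n<\omega$. In particular $\mathfrak a_2<\mathfrak a$ is not consistent with ZFC (assuming, of course, that ZFC is consistent).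

## Three antichains in the square

A *MAD family on* an infinite set $P$ is a family of infinite subsets of $P$, pairwise with finite intersection, such that every infinite $X\subseteq P$ has infinite intersection with some member. For example, $\{P\}$ is a finite MAD family on $P$. Infinite ones exist: partition $P$ into infinitely many infinite sets and extend to a maximal almost disjoint family by Zorn's lemma. Infinite MAD families on $\omega$ are exactly systems of representatives of infinite maximal antichains of $(P(\omega)/\mathrm{Fin})^+$, so $\mathfrak a$ is their least size. Two consequences will be used. Such a family is a set of subsets of $\omega$, so $\mathfrak a\le\mathfrak c$. And if $\mathcal D$ is an infinite MAD family on an infinite $P\subseteq\omega$, then $\mathfrak a\le|\mathcal D|$, by transfer along a bijection $P\to\omega$.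

We describe an antichain in the square by pairs $(A_i,B_i)$ of infinite sets. Pairs $(A,B)$ and $(A',B')$ are compatible iff $A\cap A'$ and $B\cap B'$ are *both* infinite. Let $\mathcal A,\mathcal B$ be infinite MAD families on $\omega$.

**Example 1.** $\{(A,\omega):A\in\mathcal A\}$ is an antichain since distinct members of $\mathcal A$ have finite intersection. It is maximal: given $(X,Y)$, some $A$ has $X\cap A$ infinite, and $Y\cap\omega=Y$ is infinite. Taking $|\mathcal A|=\mathfrak a$ we get
$$\mathfrak a_2\le\mathfrak a. \tag{2}$$

**Example 2.** $\{(A,B):A\in\mathcal A,\,B\in\mathcal B\}$ is an infinite maximal antichain, by the same check in each coordinate. It has size at least $|\mathcal A|\ge\mathfrak a$.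

**Example 3.** Let $\omega=E\cup F$ be a partition into infinite sets and let $\mathcal A_E$ be an infinite MAD family on $E$. Take
$$\{(A,\omega):A\in\mathcal A_E\}\cup\{(F,B):B\in\mathcal B\}.$$
It is an antichain: within each half this is clear, and $A\cap F=\emptyset$ for $A\in\mathcal A_E$. It is maximal: given $(X,Y)$, if $X\cap E$ is infinite, then it meets some $A\in\mathcal A_E$ in an infinite set; otherwise $X\cap F$ is infinite, and $Y$ meets some $B\in\mathcal B$ in an infinite set.

In all three an infinite MAD family is visible inside the antichain, so the size is at least $\mathfrak a$. The task is to find a hidden MAD family in an arbitrary infinite maximal antichain, at least when its size is below $\mathfrak c$.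

## Boxes in $\omega^*\times\omega^*$

It helps to draw the pairs as rectangles. Let $\omega^*$ be the space of nonprincipal ultrafilters on $\omega$, with base $A^*=\{u\in\omega^*:A\in u\}$ for $A\subseteq\omega$. It is a compact Hausdorff space and the sets $A^*$ are clopen. We have $A^*=\emptyset$ iff $A$ is finite, and $A^*\cap B^*=(A\cap B)^*$, $A^*\cup B^*=(A\cup B)^*$. Hence $A^*\subseteq B^*$ iff $A\subseteq^*B$.

A pair $(A,B)$ becomes the clopen *box* $A^*\times B^*$. Two pairs are compatible iff their boxes meet. So a maximal antichain $\{(A_i,B_i):i\in I\}$, indexed injectively, becomes a family of nonempty, pairwise disjoint boxes $C_i=A_i^*\times B_i^*$ such that every nonempty box meets some $C_i$; that is, $\bigcup_iC_i$ is dense.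

We shall use two textbook facts.

**Fact 1 (pseudointersections).** If $P_0\supseteq P_1\supseteq\cdots$ are infinite, there is an infinite $X$ with $X\subseteq^*P_n$ for all $n$. Pick distinct $x_n\in P_n$ and let $X=\{x_n:n<\omega\}$.

**Fact 2 (tube lemma).** If $K$ is compact, $W\subseteq X\times Y$ is open and $K\times\{q\}\subseteq W$, then $K\times V\subseteq W$ for some open $V\ni q$. Indeed, finitely many open $U_1,\dots,U_m$ cover $K$ with $U_k\times V_k\subseteq W$ for suitable open $V_k\ni q$; take $V=\bigcap_kV_k$.

## Large boxes, and why countable does not happen

Could $\mathfrak a_2$ be $\omega$, as in (1)? The following notion decides this by hand, and it will carry the whole proof. Fix an infinite maximal antichain and its boxes $C_i$, $i\in I$.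

**Definition.** For $P,Q\subseteq\omega$ the pair $(P,Q)$ is *small* if $P^*\times Q^*$ is covered by finitely many $C_i$, and *large* otherwise.

In Example 1, $(P,\omega)$ is small iff $P$ is almost covered by finitely many members of $\mathcal A$. The rules are these.

1. If $P$ or $Q$ is finite, then $(P,Q)$ is small, since the box is empty. So a large pair consists of two infinite sets.
2. If $P'\subseteq P$, $Q'\subseteq Q$ and $(P,Q)$ is small, then $(P',Q')$ is small.
3. If $P=P'\cup P''$ and $(P',Q)$, $(P'',Q)$ are small, then $(P,Q)$ is small; similarly in the second coordinate.
4. $(P\cap A_i,Q\cap B_i)$ is small, since its box is contained in $C_i$.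
5. $(\omega,\omega)$ is large. If finitely many $C_j$, $j\in F$, covered everything, then $C_i$ with $i\notin F$ would be nonempty, covered by these $C_j$ and disjoint from all of them, which is impossible. So $I=F$ would be finite.

**Proposition 1.** No infinite maximal antichain of the square is countable.

*Proof.* Suppose $I=\omega$. We build large pairs $(P_n,Q_n)$, starting with $(\omega,\omega)$, such that $(P_{n+1},Q_{n+1})$ is either $(P_n\setminus A_n,\,Q_n)$ or $(P_n,\,Q_n\setminus B_n)$. One of these is large. Otherwise $(P_n\cap A_n,Q_n\setminus B_n)$ is small by rule 2, so with rules 4 and 3 $(P_n\cap A_n,Q_n)$ is small; as $(P_n\setminus A_n,Q_n)$ is small too, $(P_n,Q_n)$ would be small by rule 3. By Fact 1 choose infinite $X\subseteq^*P_n$ and $Y\subseteq^*Q_n$ for all $n$. Then for every $n$, $X\cap A_n$ or $Y\cap B_n$ is finite. So $(X,Y)$ is incompatible with every member of the antichain, contradicting maximality. $\square$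

It is tempting to continue this recursion transfinitely when $I$ is uncountable. It stops at stage $\omega$: to go on we need a large pair $(X,Y)$ with $X\subseteq^*P_n$, $Y\subseteq^*Q_n$ for all $n$, and nothing in the construction provides one. In Example 1, running through $A_0,A_1,\dots\in\mathcal A$, the recursion gives $P_n=\omega\setminus(A_0\cup\dots\cup A_{n-1})$ and $Q_n=\omega$. Any further member $X=A\in\mathcal A$ is a legitimate pseudointersection, but $(A,\omega)$ is small. So countable recursions are what we have. The way to profit more from a recursion of length $\omega$ will be to let it branch.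

## Slices along an ultrafilter

A second natural approach looks for the hidden MAD family directly. Fix $q\in\omega^*$ and look along the line $\omega^*\times\{q\}$. The boxes that meet it are those with $B_i\in q$, and their traces give
$$\mathcal D_q=\{A_i:B_i\in q\}.$$
This family is almost disjoint: if $i\ne j$ and $B_i,B_j\in q$, then $B_i\cap B_j\in q$ is infinite, so $A_i\cap A_j$ must be finite. If some $\mathcal D_q$ were an infinite MAD family on $\omega$, we would have $\mathfrak a\le|I|$ at once.

Let us see what goes wrong. Maximality of the antichain says that $\bigcup_iC_i$ is dense in the plane. It does not say that $\bigcup_iC_i$ is dense on a given line. For an infinite $X\subseteq\omega$ let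
$$V_X=\{q\in\omega^*: \text{there is } i \text{ with } B_i\in q \text{ and } X\cap A_i \text{ infinite}\}.$$
Each $V_X$ is open, and it is dense: given an infinite $Y$, some $(A_i,B_i)$ is compatible with $(X,Y)$, and any $q\in(B_i\cap Y)^*$ lies in $V_X\cap Y^*$. The family $\mathcal D_q$ is MAD on $\omega$ exactly when $q\in\bigcap_XV_X$. The Baire category theorem handles countably many dense open sets; here there is one for each infinite $X\subseteq\omega$. This is the point at which the approach stops.

The examples show what a repair must allow for. In $\{(\omega,B):B\in\mathcal B\}$ every $\mathcal D_q$ is $\{\omega\}$ or $\emptyset$, so one must be free to slice in the other direction. In Example 3, choose $q$ containing no $B\in\mathcal B$. This is possible: an infinite MAD family does not almost cover $\omega$ by finitely many of its members, since any further member would meet one of them in an infinite set; so the sets $\omega\setminus B$, $B\in\mathcal B$, have infinite finite intersections and lie in a common nonprincipal ultrafilter. For this $q$ we get $\mathcal D_q=\mathcal A_E$, which is not MAD on $\omega$, since $F$ is missed. But it is MAD on $E$. So one must also be free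 to restrict the first coordinate to some $P\subseteq\omega$.

On which parts of the plane are slices automatically good? On small ones. If $R^*\times Q^*$ is covered by finitely many $C_j$, then for **every** $q\in Q^*$ the whole segment $R^*\times\{q\}$ is *covered* by the $C_j$, and is not merely met densely on average. So we would like a large box $P^*\times Q^*$ that contains a dense collection of small vertical strips $(P\cap A_i)^*\times Q^*$, or else of small horizontal strips. The dichotomy below produces such a box, unless a binary tree of large boxes exists; and such a tree forces $|I|\ge\mathfrak c$.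

## Theorem A: the splitting dichotomy

**Theorem A (ZFC).** Let $\mathcal C=\{(A_i,B_i):i\in I\}$ be an infinite maximal antichain in $((P(\omega)/\mathrm{Fin})^+)^2$, indexed injectively, with $|I|<\mathfrak c$. Then there are an infinite $P\subseteq\omega$ and $q\in\omega^*$ such that one of
$$\{P\cap A_i: B_i\in q,\ |P\cap A_i|=\omega\},\qquad \{P\cap B_i: A_i\in q,\ |P\cap B_i|=\omega\}$$
is an infinite MAD family on $P$. Consequently $\mathfrak a_2=\mathfrak a$.

Say that $i\in I$ *splits* a large pair $(P,Q)$ if both $(P\cap A_i,Q)$ and $(P,Q\cap B_i)$ are large: the vertical strip over $A_i$ and the horizontal strip over $B_i$ are both large. In Example 2 every index $(A,B)$ splits $(\omega,\omega)$, because $A^*\times\omega^*$ cannot be covered by finitely many boxes when $\mathcal B$ is infinite, and similarly for $\omega^*\times B^*$. But no index splits the large pair $(A,\omega)$: for $(A',B)$ with $A'\neq A$ the pair $(A\cap A',\omega)$ is small, and for $(A,B)$ the pair $(A,B)$ is small.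

### If every large pair is split, then $|I|\ge\mathfrak c$

Assume that every large pair is split by some $i\in I$.

**Step 1: a split gives two large pairs that are separated by one index.** Let $i$ split $(P,Q)$. Then both
$$(P\cap A_i,\;Q\setminus B_i)\qquad\text{and}\qquad(P\setminus A_i,\;Q\cap B_i)$$
are large. Indeed $(P\cap A_i,Q\cap B_i)$ is small by rule 4. If $(P\cap A_i,Q\setminus B_i)$ were small, then $(P\cap A_i,Q)$ would be small by rule 3, contrary to the choice of $i$. If $(P\setminus A_i,Q\cap B_i)$ were small, then $(P,Q\cap B_i)$ would be small in the same way.

**Step 2: iterate along the binary tree.** By recursion on $s\in2^{<\omega}$ we choose large pairs $(P_s,Q_s)$ and indices $i_s\in I$. Start with $(P_\emptyset,Q_\emptyset)=(\omega,\omega)$, which is large by rule 5. Given the large pair $(P_s,Q_s)$, let $i_s$ split it and put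
$$(P_{s0},Q_{s0})=(P_s\cap A_{i_s},\,Q_s\setminus B_{i_s}),\qquad (P_{s1},Q_{s1})=(P_s\setminus A_{i_s},\,Q_s\cap B_{i_s}). \tag{3}$$
By Step 1 these are large. All $P_s,Q_s$ are infinite by rule 1, and they decrease along each branch.

**Step 3: attach an index to every branch.** For $x\in2^\omega$ use Fact 1 to choose infinite $X_x,Y_x$ with $X_x\subseteq^*P_{x\restriction n}$ and $Y_x\subseteq^*Q_{x\restriction n}$ for all $n$. By maximality of $\mathcal C$ choose $\gamma_x\in I$ with $X_x\cap A_{\gamma_x}$ and $Y_x\cap B_{\gamma_x}$ both infinite. Note that we do not need $(X_x,Y_x)$ to be large; the recursion ends here.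

**Step 4: different branches get different indices.** Let $x\neq y$, let $s$ be their longest common initial segment, say $s0\subset x$ and $s1\subset y$, and let $i=i_s$. From (3),
$$X_x\subseteq^*A_i,\qquad Y_x\cap B_i\ \text{is finite},\qquad Y_y\subseteq^*B_i .$$
Suppose $\gamma_x=\gamma_y=\gamma$. Since $X_x\cap A_\gamma$ is infinite and $X_x\subseteq^*A_i$, the set $A_i\cap A_\gamma$ is infinite. Since $Y_y\cap B_\gamma$ is infinite and $Y_y\subseteq^*B_i$, the set $B_i\cap B_\gamma$ is infinite. So $(A_i,B_i)$ and $(A_\gamma,B_\gamma)$ are compatible, and as $\mathcal C$ is an antichain, $\gamma=i$. But $Y_x\cap B_\gamma$ is infinite while $Y_x\cap B_i$ is finite, a contradiction.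

So $x\mapsto\gamma_x$ is injective and $|I|\ge2^\omega=\mathfrak c$, contrary to the hypothesis of Theorem A. Notice how the two branches cooperate in Step 4: the first coordinate of $x$ and the second coordinate of $y$ together force $\gamma=i$, and then the second coordinate of $x$ forbids it.

### An unsplit large pair yields a MAD family

We now know that some large $(P,Q)$ is split by no index. Fix it; $P$ and $Q$ are infinite. Put
$$I_0=\{i\in I:(P\cap A_i,Q)\text{ is small}\},\qquad I_1=\{i\in I:(P,Q\cap B_i)\text{ is small}\}.$$
"Not split" says exactly that $I=I_0\cup I_1$.

**Step 5: small strips are dense in one of the two directions.** At least one of the following holds: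

* (a) every infinite $X\subseteq P$ has infinite intersection with some $A_i$, $i\in I_0$;
* (b) every infinite $Y\subseteq Q$ has infinite intersection with some $B_i$, $i\in I_1$.

Suppose $X$ violates (a) and $Y$ violates (b). For $i\in I_0$ the set $X\cap A_i$ is finite, and for $i\in I_1$ the set $Y\cap B_i$ is finite. Since $I=I_0\cup I_1$, the pair $(X,Y)$ is incompatible with every member of $\mathcal C$, contradicting maximality.

Exchanging the two coordinates exchanges (a) and (b), the roles of $P$ and $Q$, and the two families in Theorem A. So we assume (a); in case (b) the set called $P$ in the theorem is $Q$, and the ultrafilter is taken in $P^*$.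

**Step 6: choose a line that needs infinitely many boxes.** This will make the slice infinite. We claim that there is $q\in Q^*$ such that $P^*\times\{q\}$ is not covered by finitely many $C_i$. Otherwise every $q\in Q^*$ has a finite $F_q\subseteq I$ with $P^*\times\{q\}\subseteq\bigcup_{i\in F_q}C_i$. The union is open and $P^*$ is compact, so Fact 2 gives $D_q\in q$ with $P^*\times D_q^*\subseteq\bigcup_{i\in F_q}C_i$. As $Q^*$ is compact, it is covered by finitely many sets $D_{q_1}^*,\dots,D_{q_m}^*$. Then $P^*\times Q^*$ is covered by the finitely many $C_i$ with $i\in F_{q_1}\cup\dots\cup F_{q_m}$, so $(P,Q)$ is small, a contradiction. Fix such a $q$ and let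
$$\mathcal D=\{P\cap A_i: i\in I,\ B_i\in q,\ P\cap A_i\text{ infinite}\}.$$

**Step 7: $\mathcal D$ is almost disjoint.** If $i\neq j$ and $B_i,B_j\in q$, then $B_i\cap B_j\in q$ is infinite; as $\mathcal C$ is an antichain, $A_i\cap A_j$ is finite.

**Step 8: $\mathcal D$ is maximal on $P$.** Here the small strips do their work. Let $X\subseteq P$ be infinite. By (a) pick $i\in I_0$ with $X\cap A_i$ infinite. As $(P\cap A_i,Q)$ is small, there is a finite $F\subseteq I$ with
$$(P\cap A_i)^*\times Q^*\subseteq\bigcup_{j\in F}C_j .$$
Pick $u\in(X\cap A_i)^*$. Then $u\in(P\cap A_i)^*$ and $q\in Q^*$, so $(u,q)\in C_j$ for some $j\in F$; that is, $A_j\in u$ and $B_j\in q$. Since $X\in u$, the set $X\cap A_j\in u$ is infinite. It is contained in $P\cap A_j$, so $P\cap A_j\in\mathcal D$, and $X$ meets this member in an infinite set.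

**Step 9: $\mathcal D$ is infinite.** Suppose $\mathcal D=\{P\cap A_j:j\in F\}$ with $F$ finite and $B_j\in q$ for $j\in F$. The set $P\setminus\bigcup\mathcal D$ meets no member of $\mathcal D$, so by Step 8 it is finite, and $P\subseteq^*\bigcup\mathcal D$. Hence every $u\in P^*$ contains $\bigcup\mathcal D$, and so it contains some $A_j$ with $j\in F$; then $(u,q)\in C_j$. Thus $P^*\times\{q\}\subseteq\bigcup_{j\in F}C_j$, contradicting the choice of $q$.

So $\mathcal D$ is an infinite MAD family on $P$, which proves the first assertion of Theorem A.

**Step 10: the cardinal equality.** Clearly $|\mathcal D|\le|I|$, so $\mathfrak a\le|\mathcal D|\le|I|$ whenever $|I|<\mathfrak c$. An infinite maximal antichain of the square of size $\ge\mathfrak c$ also has size $\ge\mathfrak a$, because $\mathfrak a\le\mathfrak c$. Hence $\mathfrak a_2\ge\mathfrak a$. With (2), $\mathfrak a_2=\mathfrak a$. $\blacksquare$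

For Example 2 the second half of the proof can be watched at work, whatever the size of the antichain. The pair $(A,\omega)$ is large and unsplit, and (b) holds with $I_1=I$. For any $q\in A^*$ the line $\{q\}\times\omega^*$ is not covered by finitely many boxes, and slicing along it returns $\mathcal B$, a MAD family on $\omega$.

## Finite products of $\sigma$-closed algebras

To reach $\mathfrak a_n$ we would like to view the $n$-th power as (an $(n-1)$-st power) $\times$ (a first power). The proof of Theorem A treats its two coordinates separately, so they may come from different spaces. We therefore list what the proof needs of each factor. Compactness was used in the tube lemma and for finite covers. The only other ingredient was Fact 1, in Step 3: a countable decreasing sequence of nonempty clopen sets must have a nonempty clopen set below it.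

**Definition.** A Boolean algebra $\mathbb A$ is *$\sigma$-closed* if every decreasing $\omega$-sequence in $\mathbb A^+$ has a lower bound in $\mathbb A^+$. For an infinite Boolean algebra $\mathbb A$ put $\mathfrak a(\mathbb A)=\mathfrak a(\mathbb A^+)$.

By the argument of Fact 1, applied after intersecting representatives finitely many at a time, $P(\omega)/\mathrm{Fin}$ is $\sigma$-closed. The algebra $P(\omega)$ is not: the sets $\omega\setminus n$ have no nonempty lower bound.

**Theorem B (ZFC).** Let $1\le n<\omega$ and let $\mathbb A_1,\dots,\mathbb A_n$ be infinite $\sigma$-closed Boolean algebras. Then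
$$\min\{\mathfrak a(\mathbb A_1),\dots,\mathfrak a(\mathbb A_n),\mathfrak c\}\ \le\ \mathfrak a(\mathbb A_1^+\times\dots\times\mathbb A_n^+)\ \le\ \min\{\mathfrak a(\mathbb A_1),\dots,\mathfrak a(\mathbb A_n)\}.$$
If some $\mathfrak a(\mathbb A_k)\le\mathfrak c$ (for instance if some $|\mathbb A_k|\le\mathfrak c$), then $\mathfrak a(\mathbb A_1^+\times\dots\times\mathbb A_n^+)=\min_k\mathfrak a(\mathbb A_k)$.

The last sentence follows from the display, since then the $\mathfrak c$ in the left-hand minimum is superfluous; and $|\mathbb A_k|\le\mathfrak c$ bounds the size of every antichain of $\mathbb A_k^+$. By (1), the theorem fails for infinite powers.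

**Corollary.**

1. $\mathfrak a_n=\mathfrak a$ for all $1\le n<\omega$.
2. If $\mathcal I_1,\dots,\mathcal I_n$ are proper $F_\sigma$ ideals on $\omega$ containing $\mathrm{Fin}$, then $\mathfrak a\big(\prod_{k}(P(\omega)/\mathcal I_k)^+\big)=\min_k\mathfrak a(P(\omega)/\mathcal I_k)$.

### Partition families

A space is *zero-dimensional* if its clopen sets form a base. The Stone space $\mathrm{St}(\mathbb A)$ is compact, Hausdorff and zero-dimensional, and $\mathbb A$ is isomorphic to its algebra of clopen sets; we identify the two. For $\mathbb A=P(\omega)/\mathrm{Fin}$ it is $\omega^*$.

**Definition.** Let $Z$ be an infinite compact Hausdorff zero-dimensional space. A *partition family* of $Z$ is an infinite family of pairwise disjoint nonempty clopen sets with dense union. Let $\mathfrak a(Z)$ be the least size of one.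

Partition families exist: split $Z$ into two nonempty clopen sets, at least one of which is infinite; keep the other and split the infinite one again, and so on. This gives infinitely many disjoint nonempty clopen sets; extend by Zorn's lemma to a maximal disjoint family of nonempty clopen sets, whose union is dense. Clearly $\mathfrak a(\mathrm{St}(\mathbb A))=\mathfrak a(\mathbb A)$.

**Step 1: translate products of algebras into products of spaces.** Let $X_k=\mathrm{St}(\mathbb A_k)$ and $Z=X_1\times\dots\times X_n$. We claim
$$\mathfrak a(Z)=\mathfrak a(\mathbb A_1^+\times\dots\times\mathbb A_n^+). \tag{4}$$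
An element $(a_1,\dots,a_n)$ of the product order is the same thing as a nonempty clopen box $a_1\times\dots\times a_n$ in $Z$. Elements are compatible iff their boxes meet, and an antichain is maximal iff every nonempty clopen box meets some member, i.e. iff the union is dense. So infinite maximal antichains correspond exactly to partition families that consist of clopen boxes. This gives "$\le$" in (4). For "$\ge$", let $\mathcal Z$ be any partition family. Each member is compact and open, so it is a finite union of clopen boxes; in each coordinate the sides of these boxes generate a finite Boolean algebra of clopen sets, and the products of its atoms cut the member into finitely many disjoint nonempty clopen boxes. Replacing every member of $\mathcal Z$ by its pieces gives a partition family of boxes. Its cardinality is $|\mathcal Z|$, since $\mathcal Z$ is infinite and each member was cut into finitely many pieces.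

**Step 2: state the topological form of $\sigma$-closedness and show that it passes to products.** Consider the property

(★) every nonempty $G_\delta$ set has nonempty interior.

The space $\omega+1$ with the order topology fails (★): the set $\{\omega\}=\bigcap_n(n,\omega]$ is a $G_\delta$ set with empty interior.

*If $\mathbb A$ is $\sigma$-closed, then $\mathrm{St}(\mathbb A)$ satisfies* (★). Let $u\in\bigcap_mU_m$ with $U_m$ open. Choose clopen sets $a_0\supseteq a_1\supseteq\cdots$ with $u\in a_m\subseteq U_m$. They are nonzero elements of $\mathbb A$, so they have a nonzero lower bound; this is a nonempty clopen subset of $\bigcap_mU_m$.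

*If $X$ and $Y$ are compact, Hausdorff and zero-dimensional with* (★)*, so is $X\times Y$.* Only (★) needs an argument. Let $(u,v)\in\bigcap_mU_m$ with $U_m$ open in $X\times Y$. Choose clopen $a_m\ni u$, $b_m\ni v$ with $a_m\times b_m\subseteq U_m$. Then $\bigcap_ma_m$ and $\bigcap_mb_m$ are $G_\delta$ sets, nonempty because they contain $u$ and $v$. By (★) both have nonempty interior, and the product of the interiors is a nonempty open subset of $\bigcap_mU_m$.

### The dichotomy in $X\times Y$

**Lemma.** Let $X,Y$ be infinite compact Hausdorff zero-dimensional spaces with (★), and let $\{C_i=A_i\times B_i:i\in I\}$ be a partition family of clopen boxes in $X\times Y$ (indexed injectively) with $|I|<\mathfrak c$. Then $\mathfrak a(X)\le|I|$ or $\mathfrak a(Y)\le|I|$.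

*Proof.* For clopen $P\subseteq X$, $Q\subseteq Y$ call $(P,Q)$ small if $P\times Q$ is covered by finitely many $C_i$, and large otherwise. Rules 1 to 5 hold with "finite" replaced by "empty" in rule 1 and $(\omega,\omega)$ by $(X,Y)$ in rule 5, for the same reasons: the $C_i$ are infinitely many, disjoint and nonempty. As before, $i$ splits a large $(P,Q)$ if both $(P\cap A_i,Q)$ and $(P,Q\cap B_i)$ are large.

**Step 3: some large pair is not split.** Suppose every large pair is split. If $i$ splits $(P,Q)$, then $(P\cap A_i,Q\setminus B_i)$ and $(P\setminus A_i,Q\cap B_i)$ are large: since $(P\cap A_i)\times(Q\cap B_i)\subseteq C_i$, smallness of the first would make $(P\cap A_i,Q)$ small, and smallness of the second would make $(P,Q\cap B_i)$ small. Starting with $(P_\emptyset,Q_\emptyset)=(X,Y)$, define large pairs $(P_s,Q_s)$ and splitting indices $i_s$, $s\in2^{<\omega}$, by (3). All $P_s,Q_s$ are nonempty.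

Let $x\in2^\omega$. The sets $\bigcap_nP_{x\restriction n}$ and $\bigcap_nQ_{x\restriction n}$ are nonempty by compactness, and they are $G_\delta$ sets. By (★) and zero-dimensionality there are nonempty clopen $X_x\subseteq\bigcap_nP_{x\restriction n}$ and $Y_x\subseteq\bigcap_nQ_{x\restriction n}$. As $\bigcup_iC_i$ is dense, choose $\gamma_x$ with $C_{\gamma_x}\cap(X_x\times Y_x)\neq\emptyset$.

Let $x\ne y$ split at $s$ with $s0\subset x$, $s1\subset y$, and let $i=i_s$. Then $X_x\subseteq A_i$, $Y_x\cap B_i=\emptyset$ and $Y_y\subseteq B_i$. Suppose $\gamma_x=\gamma_y=\gamma$. Then $A_\gamma\cap A_i\supseteq A_\gamma\cap X_x\ne\emptyset$ and $B_\gamma\cap B_i\supseteq B_\gamma\cap Y_y\neq\emptyset$. So $C_\gamma\cap C_i\ne\emptyset$ and $\gamma=i$. But $B_\gamma\cap Y_x\ne\emptyset$ while $B_i\cap Y_x=\emptyset$, a contradiction. Hence $x\mapsto\gamma_x$ is injective and $|I|\ge\mathfrak c$, which is excluded.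

**Step 4: find the direction of the slice.** Fix a large $(P,Q)$ that is not split. Let $I_0$ be the set of $i$ with $(P\cap A_i,Q)$ small and $I_1$ the set of $i$ with $(P,Q\cap B_i)$ small, so $I=I_0\cup I_1$. Either $\bigcup_{i\in I_0}(P\cap A_i)$ is dense in $P$, or $\bigcup_{i\in I_1}(Q\cap B_i)$ is dense in $Q$. Otherwise there are nonempty clopen $U\subseteq P$ disjoint from all $A_i$, $i\in I_0$, and $V\subseteq Q$ disjoint from all $B_i$, $i\in I_1$; then $U\times V$ misses every $C_i$, contradicting density of $\bigcup_iC_i$. By symmetry assume the first alternative; the second leads to $\mathfrak a(Y)\le|I|$ in the same way.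

**Step 5: find the line.** There is $q\in Q$ such that $P\times\{q\}$ is not covered by finitely many $C_i$. Otherwise, for each $q\in Q$ there is a finite $F_q$ with $P\times\{q\}\subseteq\bigcup_{i\in F_q}C_i$, and by the tube lemma there is a clopen $D_q\ni q$ with $P\times D_q\subseteq\bigcup_{i\in F_q}C_i$. Finitely many $D_q$ cover the compact set $Q$, so $(P,Q)$ would be small. Fix such $q$ and let
$$\mathcal D=\{P\cap A_i:q\in B_i,\ P\cap A_i\neq\emptyset\}.$$

**Step 6: the slice is a partition family of $P$.** Its members are nonempty clopen sets. They are disjoint: if $i\ne j$ and $q\in B_i\cap B_j$, then $A_i\cap A_j=\emptyset$, because $C_i\cap C_j=\emptyset$. Their union is dense in $P$: let $U\subseteq P$ be nonempty and open in $P$. Choose $i\in I_0$ and $u\in U\cap A_i$. Since $(P\cap A_i)\times Q$ is covered by finitely many $C_j$, we have $(u,q)\in C_j$ for some $j$. So $q\in B_j$ and $u\in U\cap A_j$, whence $P\cap A_j\in\mathcal D$ meets $U$. Finally $\mathcal D$ is infinite: otherwise $\bigcup\mathcal D$ is closed and dense in $P$, hence equal to $P$, and then $P\times\{q\}$ is covered by finitely many $C_j$, contrary to Step 5.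

Adding $X\setminus P$ to $\mathcal D$ if it is nonempty, we get a partition family of $X$ of size at most $|I|$. So $\mathfrak a(X)\le|I|$. $\square$

### Proof of Theorem B

**Upper bound.** Let $\mathcal A$ be an infinite maximal antichain of $\mathbb A_k^+$. Put its members in coordinate $k$ and $1$ in all other coordinates. The result is an infinite maximal antichain of the product, of the same size, by the check of Example 1.

**Lower bound, by induction on $n$.** We show $\mathfrak a(X_1\times\dots\times X_n)\ge\min\{\mathfrak a(X_1),\dots,\mathfrak a(X_n),\mathfrak c\}$, which suffices by (4). For $n=1$ there is nothing to prove. Let $n\ge2$, $X=X_1\times\dots\times X_{n-1}$ and $Y=X_n$. Both are infinite compact Hausdorff zero-dimensional spaces with (★), by Step 2. Let $\kappa=\mathfrak a(X\times Y)$. If $\kappa\ge\mathfrak c$ we are done. Otherwise, by Step 1, there is a partition family of $X_1\times\dots\times X_n$ of size $\kappa$ that consists of clopen boxes, and each of these has the form $A_i\times B_i$ with $A_i$ clopen in $X$ and $B_i$ clopen in $Y$. As $\kappa<\mathfrak c$, the Lemma gives $\kappa\ge\mathfrak a(X)$ or $\kappa\ge\mathfrak a(Y)$. In the second case we are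 done, and in the first the induction hypothesis gives $\kappa\ge\min\{\mathfrak a(X_1),\dots,\mathfrak a(X_{n-1}),\mathfrak c\}$. $\blacksquare$

### Proof of the Corollary

All algebras in question have size at most $\mathfrak c$, so by Theorem B it suffices to check that they are infinite and $\sigma$-closed. For $P(\omega)/\mathrm{Fin}$ both hold, which gives (1).

For (2), recall that a *lower semicontinuous submeasure* is a map $\varphi:P(\omega)\to[0,\infty]$ with $\varphi(\emptyset)=0$ that is monotone, subadditive, and satisfies $\varphi(A)=\lim_n\varphi(A\cap n)$. For example, $\varphi(A)=\sum_{m\in A}\frac1{m+1}$ is one. By Mazur's theorem (K. Mazur, *$F_\sigma$-ideals and $\omega_1\omega_1^*$-gaps in the Boolean algebras $P(\omega)/I$*, Fund. Math. 138 (1991)), each $\mathcal I_k$ has the form $\{A:\varphi(A)<\infty\}$ for a lower semicontinuous submeasure $\varphi$ that is finite on finite sets. Fix $k$, and call $A$ positive if $\varphi(A)=\infty$.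

**$P(\omega)/\mathcal I_k$ is $\sigma$-closed.** Let $[X_0']\ge[X_1']\ge\cdots$ be classes of positive sets and let $X_m=\bigcap_{j\le m}X_j'$. Then $X_m'\setminus X_m\subseteq\bigcup_{j<m}(X_m'\setminus X_j')\in\mathcal I_k$, so the classes have not changed, and now $X_0\supseteq X_1\supseteq\cdots$. As $\varphi(X_m)=\infty$, lower semicontinuity gives a finite $a_m\subseteq X_m$ with $\varphi(a_m)>m$. Let $X=\bigcup_ma_m$. Then $\varphi(X)\ge\varphi(a_m)>m$ for all $m$, so $\varphi(X)=\infty$ and $X$ is positive. Moreover $X\setminus X_m\subseteq\bigcup_{j<m}a_j$ is finite, so $X\subseteq^*X_m$; since $\mathrm{Fin}\subseteq\mathcal I_k$, $[X]\le[X_m]$ for all $m$.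

**$P(\omega)/\mathcal I_k$ is infinite.** The ideal is proper, so $\omega$ is positive. Removing a finite set $F$ from a positive set $A$ leaves a positive set, since $\varphi(A)\le\varphi(A\setminus F)+\varphi(F)$ and $\varphi(F)<\infty$. So we can choose, one after the other, pairwise disjoint finite sets $a_m$ with $\varphi(a_m)>m$. Partition $\omega$ into infinitely many infinite sets $N_0,N_1,\dots$. The sets $\bigcup_{m\in N_l}a_m$, $l<\omega$, are pairwise disjoint and positive, so their classes are distinct nonzero elements. $\blacksquare$
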